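\title{Abelian quotients and the minimal faithful permutation degree}

\begin{abstract}
For a finite group $G$ let $\mu(G)$ be the least $n$ such that $G$ embeds in $\operatorname{Sym}(n)$. We prove the conjecture of Easdown and Praeger that $\mu(G/N)\le\mu(G)$ whenever $G/N$ is abelian. After a reduction to $p$-groups, we cut the group into layers that are submodules of permutation modules over $\mathbb F_p$, bound the trivial quotients of such submodules in terms of the exponent of the acting group, and add up the contributions of the layers with suitable weights. We also describe the case of equality for $p$-groups with $p$ odd, and show that for $G/N$ abelian of odd order equality forces $G$ to split over $N$.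
\end{abstract}

\section{Introduction}

All groups in this paper are finite. The \emph{minimal faithful permutation degree} of a group $G$ is
\[
\mu(G)=\min\{n\ge0 : G \text{ embeds in } \operatorname{Sym}(n)\},
\]
the least number of points on which $G$ can act faithfully; the value $n=0$ is allowed, so $\mu(1)=0$. If $H\le G$, then $\mu(H)\le\mu(G)$ by restriction. For a quotient there is no such argument, since a faithful action of $G$ yields no action of $G/N$ on the same points. In fact a quotient can need more points than the group.

\begin{example}\label{ex:Q16}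
Let $G=\langle x,y\mid x^8=y^4=1,\ x^y=x^{-1}\rangle$, of order $32$. The involutions $x^4$ and $y^2$ are central; let $N=\langle x^4y^2\rangle$. Then $\mu(G)=12$ and $\mu(G/N)=16$.

The quotient $G/\langle y^2\rangle$ is dihedral of order $16$ and acts faithfully on $8$ points, $G/\langle x\rangle\cong C_4$ acts faithfully on $4$ points, and $\langle x\rangle\cap\langle y^2\rangle=1$; so $\mu(G)\le12$. In a faithful action on at most $11$ points, $x$ would have an $8$-cycle, whose support $\Delta$ is an orbit, and all other orbits would have at most $2$ points. The group $\langle x^4,y^2\rangle\cong C_2^2$ is generated by squares, so it would act trivially off $\Delta$ and faithfully on $\Delta$, where it centralizes an $8$-cycle; but the centralizer of an $8$-cycle in $\operatorname{Sym}(8)$ is cyclic. Hence $\mu(G)=12$. On the other hand $G/N$ is the generalized quaternion group of order $16$, which has a unique involution. In a faithful action the involution moves some point, the stabilizer of that point contains no involution and is therefore trivial, and its orbit has $16$ points.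
\end{example}

On the positive side, it is known that $\mu(G/N)\le\mu(G)$ if $G$ is abelian, if $G/N$ is cyclic, and if $G/N$ is an elementary abelian $p$-group (Kov\'acs--Praeger). The last two cases are opposite extremes. If $G\le\operatorname{Sym}(n)$ and $G/N$ is cyclic of prime power order $q$, then a preimage of a generator has order divisible by $q$, so one of its cycles has length divisible by $q$, and $q\le n$: a large exponent costs points. If $G/N\cong C_p^{\,d}$, the inequality says that a large rank costs points as well. It is natural to guess that in a general abelian quotient these costs add up, that is, that the same points cannot pay both for a long cyclic factor and for many short ones. This is the conjecture of D.~Easdown and C.~Praeger (1987): \emph{$\mu(G/N)\le\mu(G)$ whenever $G/N$ is abelian}. We take the problem from \cite{source}, and we prove the conjecture.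

For an abelian group $A\cong\prod_kC_{q_k}$, where the $q_k>1$ are prime powers, put
\[
f(A)=\sum_kq_k .
\]
Disjoint cycles of lengths $q_k$ generate a copy of $A$, so $\mu(A)\le f(A)$. Also $f(A)=\sum_pf(A_p)$, where $A_p$ is the Sylow $p$-subgroup of $A$.

\begin{theorem}\label{thm:main}
If $G\le\operatorname{Sym}(n)$ and $N\trianglelefteq G$ with $G/N$ abelian, then $f(G/N)\le n$. Hence $\mu(G/N)\le\mu(G)$ for every finite group $G$ and every normal subgroup $N$ with $G/N$ abelian.
\end{theorem}

The second statement follows from the first with $n=\mu(G)$, since $\mu(G/N)\le f(G/N)$. We do not use the known equality $\mu(A)=f(A)$ for abelian $A$; it is the case $G=A$, $N=1$, $n=\mu(A)$ of the theorem. A \emph{section} of $G$ is a group $H/N$ with $N\trianglelefteq H\le G$. Theorem~\ref{thm:main} applied to $H$ gives $\mu(H/N)\le\mu(H)\le\mu(G)$ if $H/N$ is abelian.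

\begin{corollary}
If $B$ is an abelian section of $G$, then $\mu(B)\le\mu(G)$. In particular, every abelian section of $\operatorname{Sym}(n)$ is isomorphic to a subgroup of $\operatorname{Sym}(n)$.
\end{corollary}

The bound $f(G/N)\le n$ is attained, with $N=1$, by a group generated by disjoint cycles of prime power lengths that cover all points. For $p$-groups with $p$ odd there is no other way to attain it. Recall that the Frattini subgroup $\Phi(G)$ is the intersection of the maximal subgroups of $G$, so that $H\Phi(G)=G$ implies $H=G$, and that $G$ \emph{splits} over $N$ if $G=HN$ and $H\cap N=1$ for some $H\le G$.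

\begin{theorem}\label{thm:equality}
\begin{enumerate}
\item[(a)] Let $p$ be odd, let $G\le\operatorname{Sym}(n)$ be a $p$-group, let $G/N$ be abelian, and suppose $f(G/N)=n$. Then $N=1$, and $G$ is the direct product of regular cyclic groups on its orbits. In particular, if $G$ is a $p$-group with $p$ odd, $N\ne1$ and $G/N$ is abelian, then $\mu(G/N)<\mu(G)$.
\item[(b)] Let $G$ be any finite group with $G/N$ abelian of odd order. If $\mu(G/N)=\mu(G)$, then $G$ splits over $N$. In particular, if $1\ne N\le\Phi(G)$, then $\mu(G/N)<\mu(G)$.
\end{enumerate}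
\end{theorem}

Oddness is needed in both parts. For the dihedral group $G=D_8$ of order $8$ and $N=Z(G)=\Phi(G)$ we have $G/N\cong C_2^2$ and $\mu(G/N)=4=\mu(G)$, since both groups embed in $\operatorname{Sym}(4)$ and $4$ does not divide $|\operatorname{Sym}(3)|$.

\subsection*{Conventions and standard facts}
Actions are on the left. If $G$ acts on $X$ and $B\subseteq X$ is invariant, $G^B$ is the image of $G$ in $\operatorname{Sym}(B)$. The kernel of the action of $G$ on the coset space $G/H$ is the core $\bigcap_yyHy^{-1}$ of $H$. The permutation module $\mathbb F_pX$ is the space of functions $v\colon X\to\mathbb F_p$ with $(gv)(x)=v(g^{-1}x)$. We use four facts.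
\begin{enumerate}
\item[(F1)] A maximal subgroup of a $p$-group is normal of index $p$. Hence each subgroup $H$ of a $p$-group $G$ is the end of a chain $G=H_0>H_1>\dots>H_m=H$ with $H_{i+1}$ normal of index $p$ in $H_i$.
\item[(F2)] A nontrivial normal subgroup of a $p$-group $G$ contains an element of order $p$ of $Z(G)$.
\item[(F3)] The order of a permutation of $p$-power order is the length of its longest cycle.
\item[(F4)] If $\sigma\in\operatorname{Sym}(\Delta)$ is a cycle through all points of $\Delta$ (a \emph{full cycle}), its centralizer is $\langle\sigma\rangle$: if $\tau$ commutes with $\sigma$ and $\tau\delta=\sigma^k\delta$, then $\tau\sigma^l\delta=\sigma^k\sigma^l\delta$ for all $l$.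
\end{enumerate}

\section{The method in an example}\label{sec:example}

Let $G$ be a $p$-group with three orbits, of sizes $p^2$, $p$ and $p$, so that $n=p^2+2p$, and let $A=G/N$ be abelian. We show by hand that $f(A)\le n$.

A Sylow $p$-subgroup of $\operatorname{Sym}(p^2)$ is a wreath product $B\rtimes C_p$: the points form $p$ blocks of size $p$, the base group $B\cong\mathbb F_p^{\,p}$ rotates each block, and $C_p$ permutes the blocks cyclically. So $G\le(B\rtimes C_p)\times C_p\times C_p$. Let $K=G\cap B$, the kernel of the map $G\to C_p^{\,3}$ that records the action on the blocks and on the two small orbits. Some element of $G$ permutes the blocks cyclically, and conjugation by it makes $B$ the module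
\[
\mathbb F_p[x]/(x^p-1)=\mathbb F_p[x]/\bigl((x-1)^p\bigr).
\]
A normal subgroup $W$ of $G$ inside $B$ is an ideal $((x-1)^k)$ of this ring, and $[W,G]=(x-1)W$ has index at most $p$ in $W$. Since $A$ is abelian, $[W,G]\le N$, and so
\begin{equation}\label{eq:example}
|W:W\cap N|\le p\qquad\text{for every } W\trianglelefteq G \text{ with } W\le B.
\end{equation}
Although $B$ has order $p^p$, it contributes at most one factor $p$ to an abelian quotient.

With $W=K$ we get $|A|\le|G:K|\cdot|K:K\cap N|\le p^4$, and $A$ has exponent at most $p^2$ because $G/K$ and $K$ are elementary abelian. This is not enough: $C_{p^2}\times C_{p^2}$ satisfies both conditions, and $2p^2>p^2+2p$ for $p\ge3$. What is missing is that only the large orbit can carry elements of order $p^2$. To use this, let $W$ be the subgroup generated by the $p$-th powers in $G$. It lies in $K$ and maps onto $A^p$, so \eqref{eq:example} gives $|A^p|\le p$. Write $A\cong C_p^{\,a}\times C_{p^2}^{\,b}$. Then $a+2b\le4$ and $b\le1$, and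
\[
f(A)=pa+p^2b=p\,(a+2b)+(p^2-2p)\,b\le4p+p^2-2p=n .
\]

The general proof has the same three ingredients. The group is cut into layers, each a submodule of a permutation module (Section~\ref{sec:layers}). A bound like \eqref{eq:example} holds for \emph{all} submodules (Section~\ref{sec:modules}), so it can be applied to the subgroups generated by $p^j$-th powers. And $f(A)$ is a combination of the numbers $\log_p|A^{p^j}|$ with nonnegative coefficients (Section~\ref{sec:weights}). First we reduce to $p$-groups.

\section{Reduction to $p$-groups}\label{sec:reduction}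

A Sylow $p$-subgroup of $G$ maps onto $(G/N)_p$, so Theorem~\ref{thm:main} for $p$-groups gives $f((G/N)_p)\le n$ for each prime $p$. We need the sum over $p$ to be at most $n$, so the points must be shared out among the primes. This is possible when the Sylow subgroups commute, and we arrange that by replacing $G$ with a smallest subgroup that still maps onto $G/N$.

\begin{lemma}\label{lem:supplement}
Let $N\trianglelefteq G$ with $G/N$ abelian, and let $H\le G$ have minimal order subject to $HN=G$. Then $H$ is the direct product of its Sylow subgroups $P_p$, and $G/N\cong\prod_pP_p/(P_p\cap N)$. Every prime that divides $|H|$ divides $|G/N|$.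
\end{lemma}

\begin{proof}
Every maximal subgroup $M$ of $H$ contains $H\cap N$. Otherwise $M(H\cap N)$ is a subgroup of $H$ properly containing $M$, so it equals $H$, and then $MN=HN=G$, against the minimality of $H$. Since $H/(H\cap N)\cong G/N$ is abelian, $M$ contains $H'$, and so $M\trianglelefteq H$.

Suppose that a Sylow subgroup $P$ of $H$ is not normal, and let $M$ be a maximal subgroup containing the normalizer $\mathrm N_H(P)$. For $h\in H$, both $P$ and $hPh^{-1}$ are Sylow subgroups of $M$, so $hPh^{-1}=mPm^{-1}$ with $m\in M$, and $h\in m\,\mathrm N_H(P)\subseteq M$. Thus $H=M$, a contradiction. So all Sylow subgroups are normal and $H=\prod_pP_p$. Each $h\in H$ is the product of its components in the $P_p$, which are powers of $h$; hence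
\begin{equation}\label{eq:product}
U=\prod_p(U\cap P_p)\qquad\text{for every } U\le H .
\end{equation}
With $U=H\cap N$ this gives $G/N\cong H/(H\cap N)\cong\prod_pP_p/(P_p\cap N)$.

Finally, let $P_p\ne1$ and let $Q$ be a maximal subgroup of $P_p$. Then $Q\times\prod_{q\ne p}P_q$ has index $p$ in $H$, so it is maximal and contains $H\cap N$. Hence $p$ divides $|H:H\cap N|=|G/N|$.
\end{proof}

\begin{lemma}\label{lem:share}
Let $H\le\operatorname{Sym}(n)$ be the direct product of its Sylow subgroups $P_p$. Then each $P_p$ acts faithfully on a set of some size $n_p$, with $\sum_pn_p\le n$.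
\end{lemma}

\begin{proof}
For each orbit of $H$ fix a point stabilizer $U$ and put $U_p=U\cap P_p$. By \eqref{eq:product} the orbit has size $\prod_p|P_p:U_p|$. Since $ab\ge a+b$ for $a,b\ge2$, this is at least the sum of those indices $|P_p:U_p|$ that exceed $1$. Let $\Omega_p$ be the disjoint union of the $P_p$-sets $P_p/U_p$ over the orbits with $U_p\ne P_p$, and let $n_p=|\Omega_p|$. Then $\sum_pn_p\le n$.

Let $x\in P_p$ act trivially on $\Omega_p$. Then for every orbit, including those with $U_p=P_p$, all $P_p$-conjugates of $x$ lie in $U_p$. The other Sylow subgroups centralize $x$, so all $H$-conjugates of $x$ lie in $U$, and $x$ acts trivially on the orbit. Hence $x=1$.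
\end{proof}

Once Theorem~\ref{thm:main} is known for $p$-groups, the two lemmas give it in general:
\begin{equation}\label{eq:reduction}
f(G/N)=\sum_pf\bigl(P_p/(P_p\cap N)\bigr)\le\sum_pn_p\le n .
\end{equation}

\section{Trivial quotients of submodules of permutation modules}\label{sec:modules}

Let $T$ be a group and $K$ a finite-dimensional $\mathbb F_pT$-module. Let $[K,T]$ be the span of all $gk-k$ with $g\in T$, $k\in K$, and put $d_T(K)=\dim K/[K,T]$, the dimension of the largest quotient of $K$ on which $T$ acts trivially. Two properties are used.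
\begin{enumerate}
\item[(D1)] If $M\le T$, then $[K,M]\le[K,T]$, so $d_T(K)\le d_M(K)$.
\item[(D2)] If $K'$ is a submodule of $K$, then $d_T(K)\le d_T(K')+d_T(K/K')$: the image of $K'$ in $K/[K,T]$ is a quotient of $K'/[K',T]$, and $K/(K'+[K,T])$ has dimension $d_T(K/K')$.
\end{enumerate}

In Section~\ref{sec:example} the group permuting the coordinates was cyclic and $d_T(K)\le1$. In general $d_T(K)$ can be larger. Let $T=\langle a\rangle\times\langle b\rangle\cong C_p^{\,2}$ act regularly on $p^2$ points. The permutation module is $\mathbb F_p[u,v]/(u^p,v^p)$ with $u=a-1$, $v=b-1$, and $[K,T]=(u,v)K$. For $K=(u,v)^{p-1}$ the $p$ monomials of degree $p-1$ form a basis of $K/[K,T]$, so $d_T(K)=p$. But here $T$ has exponent only $p$. The next lemma says that what is gained in rank is lost in exponent; both examples attain its bound.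

\begin{lemma}\label{lem:key}
Let $T$ be a transitive permutation $p$-group on a set $X$ with $|X|=p^i$, of exponent $p^t$. Then $d_T(K)\le p^{\,i-t}$ for every submodule $K$ of $\mathbb F_pX$.
\end{lemma}

\begin{proof}
We use induction on $|T|$, and we shrink $T$ while keeping an element $g\in T$ of order $p^t$.

If $T=\langle g\rangle$, then $g$ is a full cycle and $t=i$. The module is $\mathbb F_p[x]/((x-1)^{p^i})$ with $g$ acting as $x$, its submodules are the ideals $((x-1)^k)$, and $[K,T]=(x-1)K$. So $d_T(K)\le1$.

Otherwise let $M$ be a maximal subgroup of $T$ containing $g$. It is normal of index $p$ by (F1) and has exponent $p^t$. The orbits of $M$ are permuted transitively by $T/M$, so there is one orbit or there are $p$ orbits. If $M$ is transitive, then $d_T(K)\le d_M(K)\le p^{i-t}$ by (D1) and induction.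

Suppose that $M$ has $p$ orbits $B_1,\dots,B_p$, each of size $p^{i-1}$. Conjugation by elements of $T$ shows that the groups $M^{B_b}$ are isomorphic to one another. Their exponent is at most $p^t$. By (F3), $g$ has a cycle of length $p^t$, and it lies in one $B_b$ because $g\in M$. So every $M^{B_b}$ has exponent exactly $p^t$. Let $K_b$ consist of the elements of $K$ supported on $B_1\cup\dots\cup B_b$. Then $0=K_0\le K_1\le\dots\le K_p=K$ are $M$-submodules, and restriction of functions to $B_b$ embeds $K_b/K_{b-1}$ in $\mathbb F_pB_b$. On this module $M$ acts through $M^{B_b}$, which is transitive on $B_b$ and smaller than $T$. By (D1), (D2) and induction,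
\[
d_T(K)\le d_M(K)\le\sum_{b=1}^pd_M(K_b/K_{b-1})\le p\cdot p^{\,i-1-t}=p^{\,i-t}.\qedhere
\]
\end{proof}

\section{Layers and power subgroups}\label{sec:layers}

In this section and the next, $G\le\operatorname{Sym}(n)$ is a $p$-group, $N\trianglelefteq G$, and $A=G/N$ is abelian.

\subsection*{One layer}
Let $J$ be a normal subgroup of index $p$ of a subgroup $H\le G$. The map $G/J\to G/H$ has fibers of size $p$. An element that acts trivially on $G/H$ rotates each fiber, and recording the amounts of rotation gives a function on $G/H$ with values in $\mathbb F_p$. This generalizes the base group $B$ of Section~\ref{sec:example}.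

\begin{lemma}\label{lem:layer}
Let $C$ and $D$ be the kernels of $G$ on $X=G/H$ and on $G/J$. There is a homomorphism $c\mapsto v_c$ from $C$ to the additive group of $\mathbb F_pX$ with kernel $D$ such that $v_{gcg^{-1}}=gv_c$ for all $g\in G$ and $c\in C$.
\end{lemma}

\begin{proof}
Let $\varphi\colon H\to\mathbb F_p$ be a homomorphism with kernel $J$. For $c\in C$ and $y\in G$ we have $y^{-1}cy\in C\le H$, and we put $v_c(yH)=\varphi(y^{-1}cy)$. Replacing $y$ by $yh$ with $h\in H$ conjugates the argument by $h$, which does not change $\varphi$ because $\mathbb F_p$ is abelian. The map $c\mapsto v_c$ is a homomorphism because $c\mapsto\varphi(y^{-1}cy)$ is one for each $y$. Its kernel consists of the $c\in C$ with all conjugates in $J$, and this is $D$ since $D\le C$. Finally,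
$v_{gcg^{-1}}(yH)=\varphi\bigl((g^{-1}y)^{-1}c\,(g^{-1}y)\bigr)=v_c(g^{-1}yH)=(gv_c)(yH)$.
\end{proof}

\subsection*{The series}
Let $\Delta_1,\dots,\Delta_r$ be the orbits of $G$, in any order, with $|\Delta_s|=p^{m_s}$. For each $s$ choose by (F1) a chain $G=H_{s,0}>H_{s,1}>\dots>H_{s,m_s}$ with steps of index $p$ that ends in a point stabilizer of $\Delta_s$. Put $X_{s,i}=G/H_{s,i}$, a transitive $G$-set of size $p^i$, and let $C_{s,i}$ be the kernel of $G$ on it. Thus $X_{s,0}$ is a point, $X_{s,m_s}\cong\Delta_s$, and each $X_{s,i}$ is a quotient of $X_{s,i+1}$. A \emph{layer} is a pair $(s,i)$ with $0\le i<m_s$; let $v\colon C_{s,i}\to\mathbb F_pX_{s,i}$ be the map of Lemma~\ref{lem:layer}, with kernel $C_{s,i+1}$.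

To treat the orbits one after another, let $G_{s,i}$ be the group of elements of $C_{s,i}$ that act trivially on $\Delta_1,\dots,\Delta_{s-1}$. These are normal subgroups of $G$ with
\[
G_{1,0}=G,\qquad G_{s,i}\ge G_{s,i+1},\qquad G_{s,m_s}=G_{s+1,0},\qquad G_{r,m_r}=1,
\]
and $v$ restricted to $G_{s,i}$ has kernel $G_{s,i+1}$. For $W\trianglelefteq G$ the image $v(W\cap G_{s,i})$ is a submodule of $\mathbb F_pX_{s,i}$, isomorphic to $(W\cap G_{s,i})/(W\cap G_{s,i+1})$. Multiplying the indices along the series gives
\begin{equation}\label{eq:order}
\log_p|W|=\sum_{(s,i)}\dim v(W\cap G_{s,i}).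
\end{equation}

Let $p^{t_{s,i}}$ be the exponent of $G^{X_{s,i}}\cong G/C_{s,i}$. It does not depend on the order of the orbits. We have
\begin{equation}\label{eq:t}
t_{s,0}=0,\qquad t_{s,1}=1,\qquad t_{s,i}\le t_{s,i+1}\le t_{s,i}+1 ,
\end{equation}
because $G/C_{s,1}=G/H_{s,1}$ has order $p$, and $G/C_{s,i+1}$ is an extension of the elementary abelian group $C_{s,i}/C_{s,i+1}$ by $G/C_{s,i}$.

\subsection*{Power subgroups}
For $j\ge0$ let $\mho_j=\langle g^{p^j}:g\in G\rangle\trianglelefteq G$. Since $A$ is abelian, its $p^j$-th powers form a subgroup $A^{p^j}$, and $\mho_jN/N=A^{p^j}$. Put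
\[
S_j=\log_p|A^{p^j}|=\log_p|\mho_j:\mho_j\cap N| ,
\]
and for a layer $(s,i)$ put
\[
K^j_{s,i}=v(\mho_j\cap G_{s,i}),\qquad L^j_{s,i}=v(\mho_j\cap N\cap G_{s,i}),\qquad c^j_{s,i}=\dim K^j_{s,i}/L^j_{s,i}.
\]
The number $c^j_{s,i}$ is the contribution of the layer to $\log_p|A^{p^j}|$. A layer on which $G$ acts with large exponent contributes little to each $S_j$; a layer on which it acts with small exponent contributes to few $S_j$.

\begin{proposition}\label{prop:c}
For all $j\ge0$ and all layers $(s,i)$:
\begin{enumerate}
\item[(i)] $S_j=\sum_{(s,i)}c^j_{s,i}$;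
\item[(ii)] $c^j_{s,i}\le p^{\,i-t_{s,i}}$;
\item[(iii)] $c^j_{s,i}=0$ if $j\ge t_{s,i+1}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Subtract \eqref{eq:order} for $W=\mho_j\cap N$ from \eqref{eq:order} for $W=\mho_j$.

(ii) Let $c\in\mho_j\cap G_{s,i}$ and $g\in G$. The commutator $gcg^{-1}c^{-1}$ lies in the normal subgroup $\mho_j\cap G_{s,i}$, and it lies in $N$ because $G/N$ is abelian. Its image under $v$ is $gv_c-v_c$. Hence $[K^j_{s,i},G]\le L^j_{s,i}$ and $c^j_{s,i}\le d_G(K^j_{s,i})$. Now apply Lemma~\ref{lem:key} to $T=G^{X_{s,i}}$.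

(iii) If $j\ge t_{s,i+1}$, every $p^j$-th power acts trivially on $X_{s,i+1}$. So $\mho_j\le C_{s,i+1}$, the kernel of $v$, and $K^j_{s,i}=0$.
\end{proof}

Part (ii) is the central use of the hypothesis on $G/N$: it turns the question of how much of a layer survives in $G/N$ into a question about trivial quotients of a module.

\section{Weights, and the proof of Theorem~\ref{thm:main}}\label{sec:weights}

Proposition~\ref{prop:c} gives upper bounds for the $S_j$, but no lower bounds. The number of cyclic factors of $A$ of a given order is a difference of such numbers and cannot be bounded directly. We therefore express $f(A)$ through the $S_j$ with nonnegative coefficients. This is possible because the sequence $0,p,p^2,p^3,\dots$ of values of $f$ on $1,C_p,C_{p^2},\dots$ is convex. Its first differences are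
\[
\kappa_1=p,\qquad\kappa_t=p^t-p^{t-1}\quad(t\ge2),\qquad\text{so that}\quad\sum_{t=1}^e\kappa_t=p^e\quad(e\ge1).
\]
With $\kappa_0=0$, the second differences $w_j=\kappa_{j+1}-\kappa_j$ are
\[
w_0=p,\qquad w_1=p(p-2),\qquad w_j=p^{j-1}(p-1)^2\quad(j\ge2).
\]
All $w_j$ are nonnegative, all are positive if $p\ge3$, and $\sum_{j<t}w_j=\kappa_t$.

\begin{lemma}\label{lem:weights}
For every abelian $p$-group $A$ we have $f(A)=\sum_{j\ge0}w_j\log_p|A^{p^j}|$.
\end{lemma}

\begin{proof}
Both sides are additive over direct products and vanish for $A=1$, so let $A=C_{p^e}$ with $e\ge1$. Then $\log_p|A^{p^j}|=\max(e-j,0)$, which is the number of $t$ with $j<t\le e$. Hence the right side equals $\sum_{t=1}^e\sum_{j<t}w_j=\sum_{t=1}^e\kappa_t=p^e$.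
\end{proof}

Combining Lemma~\ref{lem:weights} with the three parts of Proposition~\ref{prop:c}, we get
\begin{equation}\label{eq:refined}
f(A)=\sum_{(s,i)}\ \sum_{j<t_{s,i+1}}w_j\,c^j_{s,i}\ \le\ \sum_{(s,i)}\kappa_{t_{s,i+1}}\,p^{\,i-t_{s,i}} .
\end{equation}
This inequality refines Theorem~\ref{thm:main} for $p$-groups, since it takes the exponents into account. It remains to compare each term with the number of points available. The natural budget of the layer $(s,i)$ is $\kappa_{i+1}$, which is $|X_{s,i+1}|-|X_{s,i}|$ for $i\ge1$ and $|X_{s,1}|$ for $i=0$; the budgets of an orbit with $m_s\ge1$ add up to $p^{m_s}$.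

\begin{lemma}\label{lem:budget}
For every layer, $\kappa_{t_{s,i+1}}\,p^{\,i-t_{s,i}}\le\kappa_{i+1}$. If $p\ge3$, equality holds only if $t_{s,i+1}=t_{s,i}+1$.
\end{lemma}

\begin{proof}
For $i=0$ both sides equal $p$, and $t_{s,1}=t_{s,0}+1$, by \eqref{eq:t}. Let $i\ge1$ and $t=t_{s,i}$. Then $t\ge1$, $\kappa_{i+1}=p^i(p-1)$, and $t_{s,i+1}\in\{t,t+1\}$ by \eqref{eq:t}.
If $t_{s,i+1}=t+1$, the left side is $(p^{t+1}-p^t)p^{i-t}=p^i(p-1)$.
If $t_{s,i+1}=t\ge2$, it is $(p^t-p^{t-1})p^{i-t}=p^{i-1}(p-1)<p^i(p-1)$.
If $t_{s,i+1}=t=1$, it is $p\cdot p^{i-1}=p^i\le p^i(p-1)$, with strict inequality for $p\ge3$.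
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G$ be a $p$-group. By \eqref{eq:refined} and Lemma~\ref{lem:budget},
\begin{equation}\label{eq:chain}
f(A)\le\sum_s\sum_{i=0}^{m_s-1}\kappa_{i+1}=\sum_{s:\,m_s\ge1}p^{m_s}\le\sum_s|\Delta_s|=n .
\end{equation}
For arbitrary $G$ the bound follows from \eqref{eq:reduction}.
\end{proof}

\section{The case of equality}

\begin{proof}[Proof of Theorem~\ref{thm:equality}(a)]
Let $p\ge3$ and $f(A)=n$. We keep the chains $H_{s,i}$ fixed, but we are free to reorder the orbits; this changes $G_{s,i}$, $K^j_{s,i}$, $L^j_{s,i}$ and possibly $c^j_{s,i}$, but not $t_{s,i}$.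

\emph{Step 1: consequences of equality.} For every ordering, equality holds throughout \eqref{eq:refined} and \eqref{eq:chain}. So $G$ has no fixed points, and Lemma~\ref{lem:budget} with $t_{s,0}=0$ gives $t_{s,i}=i$ for $0\le i\le m_s$. Then $c^j_{s,i}\le1$ by Proposition~\ref{prop:c}(ii), and equality in \eqref{eq:refined} says $\sum_{j\le i}w_jc^j_{s,i}=\sum_{j\le i}w_j$ for every layer. All $w_j$ are positive, so
\begin{equation}\label{eq:one}
c^j_{s,i}=1\qquad\text{for } 0\le j\le i<m_s,\text{ for every ordering of the orbits.}
\end{equation}
Since $t_{s,m_s}=m_s$, fact (F3) shows that $G^{\Delta_s}$ contains a full cycle $\sigma_s$. Let $D_s$ be the subgroup of order $p$ of $\langle\sigma_s\rangle$. By (F4), an element of order $p$ of $Z(G)$ acts on $\Delta_s$ as an element of $D_s$.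

Suppose $N\ne1$, and by (F2) let $x\in N\cap Z(G)$ have order $p$. Among the orbits on which $x$ acts nontrivially let $\Delta_s$ be one of smallest size, and put $m=m_s\ge1$. We shall find a layer in which $\mho_{m-1}$ has an image of dimension at most one. By \eqref{eq:one} this dimension survives in $G/N$, so $\mho_{m-1}\cap N$ has image zero there; but we shall see that $x$ lies in $\mho_{m-1}\cap N$ and has nonzero image.

\emph{Step 2: $x\in\mho_{m-1}$.} Let $\Delta_u$ be any orbit with $m_u\ge m$, and order the orbits with $\Delta_u$ last. By \eqref{eq:one} with $j=m-1\le i=m_u-1$, the module $K^{m-1}_{u,m_u-1}$ is nonzero, so the normal subgroup $\mho_{m-1}\cap G_{u,m_u-1}$ is nontrivial. By (F2) it contains an element $e_u\in Z(G)$ of order $p$. As $\Delta_u$ is last, $e_u$ acts trivially on all other orbits. Hence it acts nontrivially on $\Delta_u$, as a generator of $D_u$. By the choice of $s$, the element $x$ acts trivially on the orbits with $m_u<m$, and on each orbit with $m_u\ge m$ it acts as an element of $D_u$, that is, as some power $e_u^{a_u}$. So $x$ and $\prod_{m_u\ge m}e_u^{a_u}$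 are the same permutation, and $x\in\mho_{m-1}$.

\emph{Step 3: the contradiction.} Order the orbits with $\Delta_s$ first, so that $G_{s,i}=C_{s,i}$ for all $i$, and consider the layer $(s,m-1)$. Since $t_{s,m-1}=m-1$, we have $\mho_{m-1}\le C_{s,m-1}$. Therefore $K=K^{m-1}_{s,m-1}$ is the image of all of $\mho_{m-1}$, and it is spanned by the functions $v_c$ with $c=g^{p^{m-1}}$, $g\in G$. If $g$ is not a full cycle on $\Delta_s$, its cycles there have length at most $p^{m-1}$, so $c\in C_{s,m}$ and $v_c=0$. If $g$ is a full cycle on $\Delta_s$, then $g$ is transitive on the quotient $X_{s,m-1}$, and $gv_c=v_{gcg^{-1}}=v_c$, so $v_c$ is a constant function. Hence $\dim K\le1$, and $c^{m-1}_{s,m-1}=1$ forces $L^{m-1}_{s,m-1}=0$. But $x\in\mho_{m-1}\cap N\cap G_{s,m-1}$, and $x\notin C_{s,m}$ because $x$ acts nontrivially on $\Delta_s$. So $v_x$ is a nonzero element of $L^{m-1}_{s,m-1}$, a contradiction.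

\emph{Step 4: the structure of $G$.} Thus $N=1$ and $G=A$ is abelian. The abelian group $G^{\Delta_s}$ centralizes $\sigma_s$, so by (F4) it equals $\langle\sigma_s\rangle$, a regular cyclic group of order $p^{m_s}$. By Proposition~\ref{prop:c}(i) and \eqref{eq:one} with $j=0$, $\log_p|G|=S_0=\sum_sm_s$. Since $G$ embeds in $\prod_sG^{\Delta_s}$, which has the same order, $G=\prod_sG^{\Delta_s}$.

For the last sentence of (a) take $n=\mu(G)$. If $N\ne1$, then $f(G/N)\ne n$ by what we have proved, and Theorem~\ref{thm:main} gives $\mu(G/N)\le f(G/N)<n$.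
\end{proof}

\begin{remark}
The hypothesis $p\ge3$ enters twice in Step~1, and both uses fail for $p=2$. The group $C_2^2$ acting regularly on $4$ points has $f=4=n$ with $N=1$ and $t_{1,2}=t_{1,1}=1$; this is the case in which Lemma~\ref{lem:budget} is not strict, and the group is not cyclic on its orbit. For $D_8\le\operatorname{Sym}(4)$ and $N=Z(D_8)=\mho_1$ we have $t_{1,2}=2$ and $c^1_{1,1}=0$, against \eqref{eq:one}; this costs nothing because $w_1=0$, that is, $f(C_4)=f(C_2^2)$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:equality}(b)]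
Let $n=\mu(G)=\mu(G/N)$, embed $G$ in $\operatorname{Sym}(n)$, and take $H=\prod_pP_p$ as in Lemma~\ref{lem:supplement} and $n_p$ as in Lemma~\ref{lem:share}. Since $|G/N|$ is odd, $|H|$ is odd by the last statement of Lemma~\ref{lem:supplement}. By \eqref{eq:reduction},
\[
n=\mu(G/N)\le f(G/N)=\sum_pf\bigl(P_p/(P_p\cap N)\bigr)\le\sum_pn_p\le n .
\]
Each term satisfies $f(P_p/(P_p\cap N))\le n_p$, so equality holds for every $p$. Part (a), applied to $P_p\le\operatorname{Sym}(n_p)$, gives $P_p\cap N=1$. By \eqref{eq:product}, $H\cap N=1$, and so $G=N\rtimes H$.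

If moreover $N\le\Phi(G)$, then $HN=G$ forces $H=G$, and $N=H\cap N=1$. So for $1\ne N\le\Phi(G)$ the inequality of Theorem~\ref{thm:main} is strict.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{On the minimal permutation degrees of abelian quotients of finite $p$-groups},
\texttt{http://science.unitn.it/\textasciitilde corelg/GT/franchitn.pdf}

\end{thebibliography}
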